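\title{Projective modules over polynomial rings of one-dimensional quasi-local domains}

\begin{abstract}
Let $A$ be a quasi-local domain of Krull dimension one. If all finitely generated projective modules over the rings $A[X_1,\dots,X_n]$ are free, then $A$ is $(2,3)$-closed, and it has been conjectured that the converse holds. We disprove this. Over every algebraically closed field $k$ we construct an integrally closed quasi-local domain $A\subset k(x,y)$ of dimension one and a projective $A[X,T]$-module of rank two that is not stably free. The ring is cut out by the valuations along which the form $dx\wedge dy/(y^2-x^3)$ has a pole, and the module comes from a line bundle over the cusp $y^2=x^3$. We also prove that the converse holds in one variable, and that it holds in any number of variables if the ideals $M[X_1,\dots,X_n]$ have height one, where $M$ is the maximal ideal of $A$; this covers the Noetherian case.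
\end{abstract}

\section{Introduction}\label{sec:intro}

Rings are commutative with identity. A ring is \emph{quasi-local} if it has exactly one maximal ideal; no Noetherian hypothesis is implied. For a ring $C$ let $\mathcal P(C)$ be the class of finitely generated projective $C$-modules, and write $\underline X$ for indeterminates $X_1,\dots,X_n$.

A module $P\in\mathcal P(A[\underline X])$ is \emph{extended from $A$} if $P\cong A[\underline X]\otimes_AP_0$ for some $A$-module $P_0$. Setting $\underline X=0$ shows that then $P_0\cong P/(\underline X)P\in\mathcal P(A)$. We say that a domain $A$ has the \emph{extension property} if for every $n\ge0$ every $P\in\mathcal P(A[X_1,\dots,X_n])$ is extended from $A$. Finitely generated projective modules over a quasi-local ring are free, so for quasi-local $A$ the extension property says that every such $P$ is free.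

Fields and principal ideal domains have the extension property by the Quillen--Suslin theorem. The coordinate ring $D=k[s^2,s^3]$ of the cusp does not: the $D[T]$-submodule of $k[s,T]$ generated by $1+sT$ and $s^2T^2$ is projective of rank one and is not extended from $D$ (Lemma~\ref{lem:L}). The element responsible is $s$, which lies outside $D$ although its square and its cube lie in $D$. A domain $A$ with quotient field $K$ is called \emph{$(2,3)$-closed} if it has no such element, that is, if $z\in K$ and $z^2,z^3\in A$ imply $z\in A$. Integrally closed domains are $(2,3)$-closed. By a theorem of Swan, recalled as Theorem~\ref{thm:swan}, a domain $A$ is $(2,3)$-closed exactly when all projective modules \emph{of rank one} over the rings $A[\underline X]$ are extended from $A$. In particular a domain with the extension property is $(2,3)$-closed.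

Now let $(A,M)$ be a quasi-local domain of Krull dimension one. Its spectrum has two points, with residue fields $K$ and $A/M$, and $K=A[1/a]$ for any nonzero $a\in M$. A module $P\in\mathcal P(A[\underline X])$ becomes free over $K[\underline X]$ and over $(A/M)[\underline X]$, so only the gluing of these two pieces is at stake. The top exterior power of $P$ is one obstruction to freeness, and it vanishes when $A$ is $(2,3)$-closed. One may guess that there is no other obstruction. This is the following conjecture, posed in \cite{LN}.

\begin{quote}
\textbf{Conjecture.} Let $A$ be a quasi-local domain of Krull dimension one. Then $A$ has the extension property if (and only if) $A$ is $(2,3)$-closed.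
\end{quote}

The content is the ``if'' direction, and it is false.

\begin{theorem}\label{thm:counter}
Let $k$ be an algebraically closed field. There are a quasi-local domain $A$ of Krull dimension one, with residue field $k$ and quotient field $k(x,y)$, which is $(2,3)$-closed (indeed integrally closed), and a finitely generated projective $A[X,T]$-module of rank $2$ which is not stably free. Hence for every $n\ge2$ not all $P\in\mathcal P(A[X_1,\dots,X_n])$ are extended from $A$, and the Conjecture is false.
\end{theorem}

Thus counterexamples exist in every characteristic. Rank two is the smallest possible by Swan's theorem, and two variables is the smallest possible by the next result, which confirms the guess above for $n=1$.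

\begin{theorem}\label{thm:onevar}
If $A$ is a $(2,3)$-closed quasi-local domain of dimension one, then every $P\in\mathcal P(A[X])$ is free.
\end{theorem}

An induction on the number of variables goes through if the dimension stays one when variables are adjoined generically.

\begin{theorem}\label{thm:height}
Let $(A,M)$ be a $(2,3)$-closed quasi-local domain of dimension one with $\operatorname{ht}M[X_1,\dots,X_n]=1$ for all $n$. Then $A$ has the extension property. The height hypothesis holds if $\dim A[X_1,\dots,X_n]=n+1$ for all $n$ (for example if $A$ is Noetherian), and also if the integral closure of $A$ is a Pr\"ufer domain.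
\end{theorem}

The second obstruction, which Theorem~\ref{thm:counter} exploits, is again a line bundle, but over another ring. Let $B\to D$ be a surjection onto the ring of the cusp and let $A\subset B$ be the preimage of $k$. Section~\ref{sec:module} turns the line bundle over $D[T]$ described above into a rank-two module over $A[X,T]$ and shows that this module is not stably free as soon as $B$ is $(2,3)$-closed. The choice $B=k[x,y]$ gives an example of dimension two. The main work, in Sections~\ref{sec:valuations}--\ref{sec:key}, is to enlarge $B$ inside $k(x,y)$ so far that $A$ becomes quasi-local of dimension one, but not so far that $B$ ceases to be $(2,3)$-closed. Section~\ref{sec:normal} shows that $A$ is integrally closed. Sections~\ref{sec:onevar} and~\ref{sec:height} prove Theorems~\ref{thm:onevar} and~\ref{thm:height}; of the earlier material these proofs use only Section~\ref{sec:tools}.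

\section{Results used}\label{sec:tools}

For a ring $C$, the group $\operatorname{Pic}C$ consists of the isomorphism classes of modules in $\mathcal P(C)$ of rank one, under $\otimes$. A reduced ring $C$ is \emph{seminormal} if whenever $b^3=c^2$ in $C$ there is $d\in C$ with $b=d^2$ and $c=d^3$.

\begin{theorem}[Swan {\cite[Thm.~1]{Swan}}; for domains also Gilmer--Heitmann and Brewer--Costa]\label{thm:swan}
For a reduced ring $C$, the map $\operatorname{Pic}C\to\operatorname{Pic}C[X_1,\dots,X_n]$ is an isomorphism for all $n$ if and only if $C$ is seminormal.
\end{theorem}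

A domain $C$ is seminormal if and only if it is $(2,3)$-closed. Indeed, if $b^3=c^2$ and $b\ne0$, then $d=c/b$ satisfies $d^2=b$ and $d^3=db=c$, so $d\in C$ when $C$ is $(2,3)$-closed. Conversely, if $z\neq0$ and $z^2,z^3\in C$, seminormality gives $d\in C$ with $d^2=z^2$ and $d^3=z^3$, and $z=d^3/d^2=d$. The map in Theorem~\ref{thm:swan} is always injective (set $\underline X=0$), and it is onto exactly when all rank-one projective $C[\underline X]$-modules are extended; this is the form quoted in the introduction.

For ring maps $C_1\to C_0\leftarrow C_2$, written with bars, $C_1\times_{C_0}C_2$ is the ring of pairs $(c_1,c_2)$ with $\bar c_1=\bar c_2$.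

\begin{theorem}[Milnor patching]\label{thm:milnor}
Let $C=C_1\times_{C_0}C_2$ with $C_1\to C_0$ surjective, and let $g\in GL_n(C_0)$. Then
\[
P(g)=\{(u,w)\in C_1^n\times C_2^n:\ g\bar u=\bar w\}
\]
is a finitely generated projective $C$-module of rank $n$, and $C_i\otimes_CP(g)\to C_i^n$ is an isomorphism for $i=1,2$.
\end{theorem}

We need two consequences. First, $P(g)\oplus C^m=P(g\oplus I_m)$, because $C^m=P(I_m)$. Second,
\begin{equation}\label{eq:split}
P(g)\ \text{free}\quad\Longrightarrow\quad g=\bar\alpha^{-1}\bar\beta\ \text{ with }\alpha\in GL_n(C_2),\ \beta\in GL_n(C_1).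
\end{equation}
To see this, tensor an isomorphism $P(g)\to P(I_n)$ with $C_1$ and with $C_2$. It has the form $(u,w)\mapsto(\beta u,\alpha w)$ with $\beta\in GL_n(C_1)$, $\alpha\in GL_n(C_2)$, so $\bar\beta\bar u=\bar\alpha\bar w=\bar\alpha g\bar u$ for $(u,w)\in P(g)$, and the vectors $\bar u$ generate $C_0^n$.

The group $K_0(C)$ is generated by classes $[P]$, $P\in\mathcal P(C)$, with $[P\oplus Q]=[P]+[Q]$. For $P$ of rank $r$ put $\det P=\bigwedge^rP$. Since $\det(P\oplus Q)\cong\det P\otimes\det Q$, this defines a homomorphism $\det\colon K_0(C)\to\operatorname{Pic}C$ that commutes with base change; we use it only for domains, where ranks are constant. The group $K_1(C)$ is the abelianization of $GL(C)=\bigcup_nGL_n(C)$, where $g$ is identified with $g\oplus1$; we write it additively. An automorphism $\varphi$ of $P\in\mathcal P(C)$ has the class $[\varphi\oplus1_Q]\in K_1(C)$, where $P\oplus Q$ is free.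

\begin{theorem}[Bass]\label{thm:bass}
For each ring $C$ there is a homomorphism $\partial\colon K_1(C[X,X^{-1}])\to K_0(C)$, natural in $C$, which sends the class of multiplication by $X$ on $P[X,X^{-1}]$ to $[P]$ for $P\in\mathcal P(C)$, and sends the classes coming from $K_1(C)$ to $0$.
\end{theorem}

One should think of $\partial$ as a degree in $X$ with values in $K_0(C)$: it sends the $1\times1$ matrix $cX^j$, with $c$ a unit of $C$, to $j[C]$.

For a ring $C$ let $C\langle X\rangle$ be the localization of $C[X]$ at the set of monic polynomials.

\begin{theorem}[Quillen--Suslin]\label{thm:quillen}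
\begin{enumerate}
\item[(i)] If $V$ is a principal ideal domain, every module in $\mathcal P(V[X_1,\dots,X_m])$ is free.
\item[(ii)] (Quillen patching.) A finitely presented $C[X_1,\dots,X_m]$-module whose localization at each maximal ideal $\mathfrak n$ of $C$ is extended from $C_{\mathfrak n}$ is extended from $C$.
\item[(iii)] (Affine Horrocks theorem.) If $P\in\mathcal P(C[X])$ and $P\otimes C\langle X\rangle$ is extended from $C$, then $P$ is extended from $C$.
\end{enumerate}
\end{theorem}

\section{From a line bundle on the cusp to a module of rank two}\label{sec:module}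

Through Section~\ref{sec:normal}, $k$ is an algebraically closed field and
\[
R=k[x,y],\qquad K=k(x,y),\qquad f=y^2-x^3,\qquad D=R/fR=k[s^2,s^3],
\]
where $x\mapsto s^2$ and $y\mapsto s^3$. The ring $D$ consists of the polynomials in $k[s]$ without $s^1$-term. Let $v_0$ be the $f$-adic valuation of $K$. Its residue field is the quotient field $k(s)$ of $D$, and $\bar z\in k(s)$ denotes the residue of an element $z$ with $v_0(z)\ge0$.

Modulo $s^2$ the polynomial $1+sT$ is a unit, with inverse $1-sT$, and it does not come from $D[T]$. It gives rise to a line bundle as follows. In $k[s,T]$ put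
\[
a_1=1+sT,\qquad a_2=s^2T^2,\qquad b_1=(1-sT)(1+s^2T^2),\qquad b_2=s^2T^2 .
\]
Then $a_1b_1+a_2b_2=(1-s^4T^4)+s^4T^4=1$, and all four products $b_ia_j$ lie in $D[T]$:
\[
e=(b_ia_j)_{i,j}=\begin{pmatrix}1-s^4T^4& s^2T^2-s^3T^3+s^4T^4-s^5T^5\\ s^2T^2+s^3T^3& s^4T^4\end{pmatrix}\in M_2(D[T]).
\]
As $e$ is the column $b$ times the row $a$, and $a\cdot b=1$, we have $e^2=e$, $\operatorname{tr}e=1$ and $\det e=0$. At $T=0$ the matrix $e$ becomes $e_0=\operatorname{diag}(1,0)$.

\begin{lemma}\label{lem:L}
The $D[T]$-module $L=a_1D[T]+a_2D[T]\subset k[s,T]$ is isomorphic to the image of $e$ on $D[T]^2$. It is projective of rank one, and it is not extended from $D$.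
\end{lemma}

\begin{proof}
For $w\in D[T]^2$ we have $ew=b\,(a\cdot w)$, and $L$ is the set of all $a\cdot w$. So $\ell\mapsto b\ell$ maps $L$ onto $\operatorname{im}e$, injectively because $a\cdot b\ell=\ell$. The image of an idempotent matrix is projective, and $L$ has rank one as a nonzero submodule of the quotient field $k(s,T)$ of $D[T]$.

The module $L$ is not free. Otherwise $L=hD[T]$ for some $h\in k[s,T]$. Then $h\,k[s,T]=L\,k[s,T]$ contains $a_1b_1+a_2b_2=1$, so $h\in k^*$ and $L=D[T]$, which does not contain $1+sT$. Finally, if $L\cong D[T]\otimes_DL_0$, then $L_0\cong L/TL\cong\operatorname{im}e_0\cong D$, and $L$ would be free.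
\end{proof}

Let $\rho\colon B\to D$ be a surjective ring map and $A=\rho^{-1}(k)$, so that $A=B\times_Dk$. Comparing coefficients, we get $A[\underline X]=B[\underline X]\times_{D[\underline X]}k[\underline X]$. We want to transport $L$ to a polynomial ring over $A$. Milnor patching needs an invertible matrix over a polynomial ring over $D$, while $L$ is a module. Bass's map suggests the remedy, at the cost of a new variable $X$: the matrix $I+(X-1)e$ acts as $X$ on $\operatorname{im}e$ and as $1$ on $\ker e$, so it is invertible over $D[T][X,X^{-1}]$ and $\partial$ recovers $[L]$ from it. It remains to remove $X^{-1}$. For this we divide by the value $I+(X-1)e_0=\operatorname{diag}(X,1)$ at $T=0$. With $\delta(T)=e-e_0$, put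
\[
g(X,T)=(I+(X-1)e)\operatorname{diag}(X^{-1},1)=I+(X-1)\,\delta(T)\operatorname{diag}(X^{-1},1).
\]
Since $\det(I+(X-1)e)=1+(X-1)\operatorname{tr}e+(X-1)^2\det e=X$, we have $\det g=1$. The entries of $\delta(T)$ lie in $T^2D[T]$, so those of $\delta(XT)$ are divisible by $X^2$ and absorb the denominator:
\[
g_1(X,T)=g(X,XT)\in SL_2(D[X,T]).
\]
No information is lost, because $T\mapsto XT$ is an automorphism once $X$ is inverted.

\begin{proposition}\label{prop:module}
Let $B$ be a $(2,3)$-closed domain, $\rho\colon B\to D$ a surjective ring map, and $A=\rho^{-1}(k)$. Then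
\[
P=\{(u,w)\in B[X,T]^2\times k[X,T]^2:\ g_1\bar u=\bar w\}
\]
is a finitely generated projective $A[X,T]$-module of rank $2$ which is not stably free.
\end{proposition}

\begin{proof}
The first assertion is Theorem~\ref{thm:milnor}. Suppose that $P\oplus A[X,T]^m=P(g_1\oplus I_m)$ is free. By \eqref{eq:split}, $g_1\oplus I_m=\bar\alpha^{-1}\bar\beta$ with $\alpha\in GL_{m+2}(k[X,T])$ and $\beta\in GL_{m+2}(B[X,T])$. For $C=k,B,D$ consider the $C[X,X^{-1}]$-automorphism $T\mapsto X^{-1}T$ of $C[T][X,X^{-1}]$. These automorphisms commute with the maps induced by $k\to D$ and $B\to D$, and $g_1(X,X^{-1}T)=g(X,T)$. So $g\oplus I_m=(\overline{\alpha'})^{-1}\,\overline{\beta'}$ with $\alpha'$ invertible over $k[T][X,X^{-1}]$ and $\beta'$ invertible over $B[T][X,X^{-1}]$. In $K_1(D[T][X,X^{-1}])$ this reads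
\[
[I+(X-1)e]-[\operatorname{diag}(X,1)]=[g]=[\overline{\beta'}]-[\overline{\alpha'}].
\]
Apply the map $\partial$ of Theorem~\ref{thm:bass} for the ring $D[T]$. The matrix $I+(X-1)e$ is multiplication by $X$ on $(\operatorname{im}e)[X,X^{-1}]$ and the identity on $(\ker e)[X,X^{-1}]$, so the left side goes to $[L]-[D[T]]$. By naturality of $\partial$ the right side goes to the difference of the images of $\partial[\beta']\in K_0(B[T])$ and $\partial[\alpha']\in K_0(k[T])$. Now apply $\det$. Since $\operatorname{Pic}k[T]=0$, we find $L\cong D[T]\otimes_{B[T]}N$ with $N\in\operatorname{Pic}B[T]$. As $B$ is $(2,3)$-closed, Theorem~\ref{thm:swan} gives $N\cong B[T]\otimes_BN_0$. Hence $L\cong D[T]\otimes_D(D\otimes_BN_0)$ is extended from $D$, contrary to Lemma~\ref{lem:L}.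
\end{proof}

The hypothesis on $B$ is used only in the last step, and it cannot be dropped: for $B=D$ we have $A=k$, and $P$ is free by Theorem~\ref{thm:quillen}(i). The next two examples show the construction at work and mark out what remains to be done.

\begin{example}\label{ex:plane}
Take $B=R$, so $A=k+fR$. The ring $R$ is integrally closed, so Proposition~\ref{prop:module} applies. The ring $A$ has quotient field $K$, since $A[1/f]=R[1/f]$, and it is integrally closed: an element of $K$ integral over $A$ lies in $R$, and its image in $D\subset k[s]$ is algebraic over $k$, hence constant. This is the whole counterexample except for the dimension: $\dim A\ge\dim R[1/f]=2$.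
\end{example}

To reach dimension one we want $A[1/f]=K$, so the kernel of $B\to D$ must contain $f^Nh$ for every $h\in K$ and large $N$.

\begin{example}\label{ex:naive}
Let $V$ be the valuation ring of $v_0$ and take $B=R+fV$, with $\rho$ the residue map. Then $A=k+fV$ is quasi-local of dimension one (the proof of Proposition~\ref{prop:A} applies with $S=\{v_0\}$). But $B$ is not $(2,3)$-closed. The element $z=y/x$ has residue $s\notin D$, so $z\notin B$, while $z^2=x+f/x^2$ and $z^3=y+yf/x^3$ lie in $B$.
\end{example}

So further conditions are needed which exclude $y/x$ and every other function with residue $s$. We impose them through valuations centered at the singular point of the cusp.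

\section{Valuations over the origin}\label{sec:valuations}

We recall the facts on blow-ups that we use; see \cite{Hartshorne}. For effective divisors $\Gamma,\Delta$ on a smooth surface, with local equations $b,c$ at a closed point $q$ and no common component through $q$, the local intersection number is $(\Gamma\cdot\Delta)_q=\dim_k\mathcal O_q/(b,c)$. It is additive in each argument and at least $\operatorname{mult}_q\Gamma\cdot\operatorname{mult}_q\Delta$. Let $\sigma\colon Y'\to Y$ be the blow-up of a closed point $p$ of a smooth surface, with exceptional curve $E$. Write $\Gamma'$ for the strict transform of $\Gamma$ and $m_\Gamma=\operatorname{mult}_p\Gamma$.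
\begin{enumerate}
\item[(B1)] $Y'$ is smooth, $E\cong\mathbb P^1$, $\mathcal O_{Y'}(E)|_E\cong\mathcal O_{\mathbb P^1}(-1)$, and strict transforms of smooth curves are smooth.
\item[(B2)] $\sigma^*\Gamma=\Gamma'+m_\Gamma E$, \ $\sum_{q\in E}(\Gamma'\cdot E)_q=m_\Gamma$, \ and \ $\sum_{q\in E}(\Gamma'\cdot\Delta')_q=(\Gamma\cdot\Delta)_p-m_\Gamma m_\Delta$.
\item[(B3)] $\Omega^2_{Y'}=(\sigma^*\Omega^2_Y)(E)$, \ $\sigma_*\mathcal O_{Y'}=\mathcal O_Y$, \ and \ $R^i\sigma_*\mathcal O_{Y'}=0$ for $i>0$.
\end{enumerate}

Let $o$ be the origin of $\mathbb A^2=\operatorname{Spec}R$. A \emph{model} is a composition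
\[
\pi\colon Y=Y_n\to Y_{n-1}\to\dots\to Y_0=\mathbb A^2\qquad(n\ge0)
\]
of blow-ups of closed points $p_i\in Y_{i-1}$ lying over $o$. The exceptional curve of $Y_i\to Y_{i-1}$ and its strict transforms are all denoted by $E_i$. An \emph{exceptional valuation} is a valuation $v=\operatorname{ord}_E$ of $K$, where $E$ is an exceptional curve on some model. It is nonnegative on $R$ and positive on $x$, $y$ and $f$. Let $d(v)=d(E)$ be the coefficient of $E$ in the divisor of $\pi^*(dx\wedge dy)$. This is the order of $dx\wedge dy$ in $\Omega^2_{\mathcal O_v/k}\cong\mathcal O_v$, where $\mathcal O_v$ is the valuation ring, so it depends only on $v$.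

Let $0\ne b\in R$ and let $\Gamma_i\subset Y_i$ be the strict transform of $\Gamma_0=\operatorname{div}(b)$. The divisor of $b$ on $Y_{i-1}$ is $\Gamma_{i-1}+\sum_{j<i}\operatorname{ord}_{E_j}(b)E_j$, the divisor of $dx\wedge dy$ is $\sum_{j<i}d(E_j)E_j$, and the $E_j$ are smooth. So (B2) and (B3) give
\begin{equation}\label{eq:rec}
\operatorname{ord}_{E_i}(b)=\operatorname{mult}_{p_i}(\Gamma_{i-1})+\sum_{j<i,\ p_i\in E_j}\operatorname{ord}_{E_j}(b),\qquad d(E_i)=1+\sum_{j<i,\ p_i\in E_j}d(E_j).
\end{equation}
The two recursions have the same shape, and this makes $d(v)$ a yardstick for the values of $v$.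

\begin{lemma}\label{lem:bound}
Let $0\ne b\in R$ and $\mu=\operatorname{mult}_o(b)$. Then $v(b)\le\mu\,d(v)$ for every exceptional valuation $v$.
\end{lemma}

\begin{proof}
For $q\in E_i\subset Y_i$, (B2) gives $\operatorname{mult}_q\Gamma_i\le(\Gamma_i\cdot E_i)_q\le\operatorname{mult}_{p_i}\Gamma_{i-1}$, and at points outside $E_i$ the multiplicity of $\Gamma_i$ equals that of $\Gamma_{i-1}$. By induction $\Gamma_i$ has multiplicity at most $\mu$ at every point over $o$. A second induction, with \eqref{eq:rec}, gives $\operatorname{ord}_{E_i}(b)\le\mu+\sum\mu\,d(E_j)=\mu\,d(E_i)$.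
\end{proof}

Consider the rational two-form
\[
\omega=\frac{dx\wedge dy}{f}.
\]
It has a simple pole along the cusp, and its order along an exceptional valuation $v$ is $d(v)-v(f)$. We keep the valuations along which $\omega$ has a pole:
\[
S'=\{v\ \text{exceptional}:\ d(v)<v(f)\},\qquad S=S'\cup\{v_0\}.
\]
Two properties single out this set. By Lemma~\ref{lem:bound} the values $v(b)$, $v\in S$, are bounded by a fixed multiple of $v(f)$, and this will give dimension one. The description by the poles of $\omega$ will give $(2,3)$-closedness. That $\omega$ should detect the function $s$ can be seen as follows, though the proofs do not use it: in characteristic $\ne2$ we have $\omega=(dx/2y)\wedge(df/f)$, the form $dx/2y$ restricts to $ds/s^2$ on the cusp, and the $s^1$-coefficient of $\bar z\in k[s]$ is the residue of $\bar z\,ds/s^2$ at $s=0$.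

\begin{example}\label{ex:vals}
For $n\ge1$ blow up $o$ and then, $n-1$ times, the point of the last exceptional curve on the strict transform of $\{y=0\}$. In the chart with coordinates $x$ and $u=y/x^n$ the last exceptional curve is $\{x=0\}$. Its valuation $w_n$ has $w_n(x)=1$, $w_n(y)=n$ and residue field $k(u)$. From $dx\wedge dy=x^n\,dx\wedge du$ and $f=x^{2n}u^2-x^3$ we read off
\[
d(w_n)=n,\qquad w_n(f)=\min(2n,3).
\]
So $w_1,w_2\in S'$ and $w_n\notin S'$ for $n\ge3$.

(a) \emph{One cannot take all exceptional valuations.} We have $w_n(f^N/y)=3N-n<0$ for $n>3N$, so no element $f^N/y$ is nonnegative at all $w_n$.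

(b) \emph{The valuations $w_1$ and $w_2$ exclude all monomials with residue $s$.} The monomial $x^iy^j$ has residue $s$ when $2i+3j=1$, that is, when it equals $z_t=x^{3t-1}y^{1-2t}$ with $t\in\mathbb Z$. Here $w_1(z_t)=t$ and $w_2(z_t)=1-t$. Both values are nonnegative only for $z_0=y/x$ and $z_1=x^2/y$. The residue of $z_0$ at $w_1$ is $u$ and the residue of $z_1$ at $w_2$ is $u^{-1}$, and neither is constant. So no $z_t$ has a residue in $k$ at both $w_1$ and $w_2$. Lemma~\ref{lem:key} extends this from monomials to all rational functions.

(c) \emph{The set $S'$ is infinite.} Let $E_1,E_2$ be the curves of $w_1,w_2$ on the second blow-up. In the chart $x=x_2y_1$, $y=x_2y_1^2$ we have $f=x_2^2y_1^3(y_1-x_2)$, so $E_1$, $E_2$ and the strict transform of the cusp are three distinct lines through the origin. Blowing up this point gives $E_3$ with $d(E_3)=1+1+2=4$ and $\operatorname{ord}_{E_3}(f)=1+2+3=6$ by \eqref{eq:rec}. By (B2) the strict transform of the cusp is now a smooth curve that meets $E_3$ transversally and meets no other exceptional curve, and this situation persists when the meeting point is blown up. Each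 such blow-up raises $d$ and $\operatorname{ord}(f)$ by $1$, so all the new valuations lie in $S'$.
\end{example}

We shall study a function $z$ on a model where it has a value at every point over $o$. Say that $z\in K^*$ is \emph{defined at} $p\in Y$ if $z$ or $z^{-1}$ lies in $\mathcal O_{Y,p}$. The points at which $z$ is defined form an open set, on which $z$ is a morphism to $\mathbb P^1$; it is regular exactly at the points where its value is not $\infty$.

\begin{lemma}\label{lem:indet}
Let $z\in K^*$ and let $Y$ be a model. After finitely many further blow-ups of points over $o$, the function $z$ is defined at every point over $o$.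
\end{lemma}

\begin{proof}
Write $\operatorname{div}_Y(z)=\Gamma-\Delta$ with $\Gamma,\Delta$ effective and without common component, and put $i_p=(\Gamma\cdot\Delta)_p$. Then $z$ is defined at $p$ if and only if $p\notin\Gamma\cap\Delta$, that is, $i_p=0$, and $\Gamma\cap\Delta$ is finite. Blow up a point $p$ over $o$ with $i_p>0$. Replacing $z$ by $z^{-1}$ if necessary, we have $1\le m_\Gamma\le m_\Delta$; put $m=m_\Gamma$. By (B2), $\operatorname{div}_{Y'}(z)=\Gamma'-(\Delta'+(m_\Delta-m)E)$, and the two terms are effective without common component. Hence
\[
\sum_{q\in E}i_q=\bigl(i_p-m\,m_\Delta\bigr)+(m_\Delta-m)\,m=i_p-m^2<i_p .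
\]
So the sum of the numbers $i_p$ over the points above $o$ drops strictly, and the process stops.
\end{proof}

\section{The rings $A$ and $B$}\label{sec:rings}

Every $v\in S$ is nonnegative on $R$ and positive on $f$. Put
\[
\mathcal O_S=\{h\in K:\ v(h)\ge0\ \text{for all }v\in S\},\qquad M=\sqrt{f\mathcal O_S},\qquad A=k+M,\qquad B=R+M,
\]
where the radical is taken in the ring $\mathcal O_S\supseteq R$. Thus $A\subseteq B\subseteq\mathcal O_S$ are rings, and $M$ is an ideal of all three. We shall use both sides of the definition of $M$: every element of $M$ has a power in $f\mathcal O_S$, and an element of $\mathcal O_S$ with a power in $M$ lies in $M$. If $m^n\in f\mathcal O_S$, then $nv(m)\ge v(f)>0$. So every $v\in S$ is positive on $M$, and $1\notin M$.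

\begin{lemma}\label{lem:power}
\begin{enumerate}
\item[(a)] For every $h\in K$ there is $N\ge1$ with $f^Nh\in M$.
\item[(b)] If $0\ne h\in K$ and $m\in M$, then $m^j\in hM$ for some $j\ge1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $h=b/c\neq0$ with $b,c\in R$, and let $N_c=\max(\operatorname{mult}_o(c),v_0(c))$. Then $v(c)\le N_cv(f)$ for all $v\in S$: for $v\in S'$ this follows from Lemma~\ref{lem:bound} and $d(v)<v(f)$, and for $v=v_0$ from $v_0(f)=1$. With $N=N_c+1$ we get $v(f^Nh)\ge(N-N_c)v(f)=v(f)$ for all $v\in S$, so $f^Nh\in f\mathcal O_S\subseteq M$.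

(b) Choose $n$ with $m^n\in f\mathcal O_S$ and, by (a), $N$ with $f^Nh^{-1}\in M$. Then $m^{nN}\in f^N\mathcal O_S=h\,(f^Nh^{-1})\mathcal O_S\subseteq hM$.
\end{proof}

\begin{proposition}\label{prop:A}
The ring $A$ is a quasi-local domain with maximal ideal $M$, residue field $k$ and quotient field $K$. It has Krull dimension one and is $(2,3)$-closed.
\end{proposition}

\begin{proof}
Since $1\notin M$, we have $A/M=k$. Let $u=c+m$ with $c\in k^*$ and $m\in M$. Then $v(u)=0$ for all $v\in S$, so $u^{-1}\in\mathcal O_S$ and $u^{-1}=c^{-1}-c^{-1}u^{-1}m\in k+M$. Hence every element of $A\setminus M$ is a unit, and $A$ is quasi-local. By Lemma~\ref{lem:power}(a), every $h\in K$ is the quotient $(f^Nh)/f^N$ of two elements of $M$. If $\mathfrak p$ is a nonzero prime of $A$ and $0\ne h\in\mathfrak p$, then by Lemma~\ref{lem:power}(b) every $m\in M$ has a power in $hM\subseteq\mathfrak p$, so $\mathfrak p=M$. As $0\ne f\in M$, the dimension is one.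

Let $z\in K$ with $z^2,z^3\in A$. If $z^2\in M$, then $v(z)\geq0$ for all $v\in S$, so $z\in\mathcal O_S$, and $z\in M$ because $M$ is radical. Otherwise $z^2$ is a unit of $A$ and $z=z^3/z^2\in A$.
\end{proof}

\begin{lemma}\label{lem:BM}
The residue map at $v_0$ restricts to a surjection $\rho\colon B\to D$ with kernel $M$, and $A=\rho^{-1}(k)$. At every $v\in S'$ the residues of the elements of $B$ lie in $k$.
\end{lemma}

\begin{proof}
The residue map at $v_0$ kills $M$ and maps $R$ onto $D$. If $r+m$ with $r\in R$, $m\in M$ maps to $0$, then $r\in fR\subseteq M$. So the kernel is $M$, and the preimage of $k$ is $k+M$. A valuation $v\in S'$ is positive on $x$, $y$ and $M$, so the residue of $r+m$ at $v$ is $r(o)$.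
\end{proof}

To apply Proposition~\ref{prop:module} it remains to show that $B$ is $(2,3)$-closed.

\section{Principal parts of two-forms}\label{sec:key}

Let $z^2,z^3\in B$. By Lemma~\ref{lem:BM} the residues of $z$ at the valuations of $S'$ are constants, and we must deduce that $\bar z$ has no $s^1$-term. The difficulty is that $z$ is known only through its residues and may have poles along curves through $o$, so nothing ties it to an element of $R$. We proceed in two steps. On a suitable model, $z$ is regular along the whole polar divisor of $\omega$ near the fiber over $o$. Then $z\omega$ has a principal part along that divisor, and a cohomological vanishing lifts this principal part to a form $\beta\omega$ with $\beta$ regular at $o$.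

Fix a model $\pi\colon Y\to\mathbb A^2$. Let $E_0\subset Y$ be the strict transform of the cusp $\{f=0\}$, and let $\mathcal E$ be the set of exceptional curves $E\subset Y$ with $\operatorname{ord}_E\in S'$. The finite map $\mathbb A^1\to\mathbb A^2$, $s\mapsto(s^2,s^3)$, is a bijection onto the cusp. It lifts to $Y$ over $s\ne0$, and the lift extends to a morphism $\nu\colon\mathbb A^1\to Y$ because $\pi$ is proper. Since $\pi\circ\nu$ is finite and $\pi$ is separated, $\nu$ is proper, so its image is closed and equals $E_0$. Hence $E_0\cap\pi^{-1}(o)$ is the single point $q_0=\nu(0)$.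

The divisor of $\omega$ on $Y$ is $-E_0+\sum_E(d(E)-\operatorname{ord}_Ef)E$, summed over all exceptional curves. By the definition of $S'$ its polar part is
\[
Z=E_0+\sum_{E\in\mathcal E}(\operatorname{ord}_Ef-d(E))\,E ,
\]
with all coefficients positive, and $\omega\in H^0(Y,\Omega^2_Y(Z))$. Put
\[
\mathcal Q=\Omega^2_Y(Z)/\Omega^2_Y,\qquad F=\operatorname{Supp}Z\cap\pi^{-1}(o)=\{q_0\}\cup\bigcup_{E\in\mathcal E}E .
\]
The sheaf $\mathcal Q$ of principal parts vanishes outside $\operatorname{Supp}Z$.

\begin{lemma}\label{lem:values}
Let $0\ne z\in\mathcal O_S$ be defined at every point of $\pi^{-1}(o)$.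
\begin{enumerate}
\item[(a)] If $E\in\mathcal E$ and the residue of $z$ at $\operatorname{ord}_E$ is a constant $c\in k$, then $z$ is regular at every point of $E$, with value $c$.
\item[(b)] If $\bar z\in k(s)$ is regular at $s=0$, then $z$ is regular at $q_0$, with value $\bar z(0)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\varphi$ be the morphism to $\mathbb P^1$ given by $z$ near $\pi^{-1}(o)$. In (a), $\varphi|_E$ equals $c$ on a dense open subset of $E$, hence on $E$. In (b), $\varphi\circ\nu$ is a morphism from a neighborhood of $0\in\mathbb A^1$ to $\mathbb P^1$ that agrees with $\bar z$ on a dense open subset, so $\varphi(q_0)=\bar z(0)$. In both cases the value is finite.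
\end{proof}

\begin{lemma}\label{lem:lift}
Let $W\subseteq\mathbb A^2$ be an affine open set containing $o$. Every section of $\mathcal Q$ over $\pi^{-1}(W)$ lifts to a section $\theta$ of $\Omega^2_Y(Z)$ over $\pi^{-1}(W)$, and every such $\theta$ equals $\beta\omega$ with $\beta\in\mathcal O(W)$.
\end{lemma}

\begin{proof}
Let $\sigma\colon Y'\to Y''$ be one blow-up in the tower, with exceptional curve $E$. In the sequence $0\to\mathcal O_{Y'}\to\mathcal O_{Y'}(E)\to\mathcal O_{\mathbb P^1}(-1)\to0$ the last sheaf has no cohomology, so $\mathcal O_{Y'}(E)$ has the same direct images as $\mathcal O_{Y'}$. By (B3) and the projection formula, $\sigma_*\Omega^2_{Y'}=\Omega^2_{Y''}$ and $R^i\sigma_*\Omega^2_{Y'}=0$ for $i>0$. The Leray spectral sequence gives $H^1(\sigma^{-1}(U),\Omega^2_{Y'})=H^1(U,\Omega^2_{Y''})$ for every open $U\subseteq Y''$. Descending the tower, we get $H^1(\pi^{-1}(W),\Omega^2_Y)=H^1(W,\Omega^2_{\mathbb A^2})=0$, since $W$ is affine. The cohomology sequence of $0\to\Omega^2_Y\to\Omega^2_Y(Z)\to\mathcal Q\to0$ now shows that sections of $\mathcal Q$ lift.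

Over $W\setminus\{o\}$ the map $\pi$ is an isomorphism and $Z$ is the divisor of $f$. So $f\theta=\beta\,dx\wedge dy$ with $\beta$ regular on $W\setminus\{o\}$, and a regular function on a smooth surface minus a point extends over the point.
\end{proof}

\begin{lemma}\label{lem:key}
Let $z\in\mathcal O_S$. Suppose that the residue of $z$ at every $v\in S'$ lies in $k$ and that $\bar z\in k(s)$ is regular at $s=0$. Then $\bar z$ lies in the image of $R_{(x,y)}\to k(s)$. In particular the Taylor expansion of $\bar z$ at $s=0$ has no $s^1$-term.
\end{lemma}

\begin{proof}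
We may assume $z\ne0$. By Lemma~\ref{lem:indet} choose a model $Y$ on which $z$ is defined at every point over $o$. By Lemma~\ref{lem:values}, $z$ is regular on an open set $U\supseteq F$. The set $\pi(\operatorname{Supp}Z\setminus U)$ is closed, because $\pi$ is proper, and does not contain $o$. Let $W$ be an affine open neighborhood of $o$ that avoids it, so that $\operatorname{Supp}Z\cap\pi^{-1}(W)\subseteq U$.

The open sets $U\cap\pi^{-1}(W)$ and $\pi^{-1}(W)\setminus\operatorname{Supp}Z$ cover $\pi^{-1}(W)$, and $\mathcal Q$ vanishes on the second. On the first, $z\omega$ is a section of $\Omega^2_Y(Z)$. So its class in $\mathcal Q$ extends by zero to a section over $\pi^{-1}(W)$. By Lemma~\ref{lem:lift} this section lifts to $\theta=\beta\omega$ with $\beta\in\mathcal O(W)\subseteq R_{(x,y)}$. At the generic point of $E_0$ the form $\theta-z\omega=\frac{\beta-z}{f}\,dx\wedge dy$ is regular, and $dx\wedge dy$ generates $\Omega^2_Y$ there. Hence $v_0(\beta-z)\ge1$, that is, $\bar z=\bar\beta$.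

Finally $\bar\beta=p/q$ with $p,q\in D$ and $q(0)\ne0$. As $p\equiv p(0)$ and $q\equiv q(0)$ modulo $s^2$, we have $p/q\equiv p(0)/q(0)$ modulo $s^2k[[s]]$.
\end{proof}

\begin{remark}
The hypothesis on the residues at $S'$ is needed, because $y/x$, whose residue at $v_0$ is $s$, lies in $\mathcal O_S$. Indeed, let $v$ be exceptional with $v(x/y)>0$. Then $v$ arises from blow-ups over the origin of the chart $x_1=x/y$, $y$ of the first blow-up, in which $\omega=(1-yx_1^3)^{-1}\,dx_1\wedge dy/y$. Lemma~\ref{lem:bound}, applied in this chart to $b=y$, shows that $\omega$ has no pole along $v$, so $v\notin S'$.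
\end{remark}

\begin{proposition}\label{prop:B}
The ring $B$ is $(2,3)$-closed.
\end{proposition}

\begin{proof}
The quotient field of $B$ is $K$. Let $z\in K$ with $z^2,z^3\in B\subseteq\mathcal O_S$; then $z\in\mathcal O_S$. For $v\in S'$ the residue of $z^2$ lies in $k$ by Lemma~\ref{lem:BM}, so the residue of $z$ lies in $k$ because $k$ is algebraically closed. At $v_0$ we have $\bar z^2\in D\subset k[s]$, so $\bar z\in k[s]$. By Lemma~\ref{lem:key}, $\bar z$ has no $s^1$-term, that is, $\bar z\in D$. Choose $r\in R$ with $\bar r=\bar z$.

We cannot yet apply $\ker\rho=M$ to $z-r$, which is not known to lie in $B$. But $z^2-r^2$ and $z^3-r^3$ lie in $B$ and are killed by $\rho$, so they lie in $M$. Modulo the ideal $M$ of $\mathcal O_S$ we therefore have $z^3\equiv r^3$, $z^2r\equiv r^3$ and $zr^2\equiv z\cdot z^2\equiv r^3$, and so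
\[
(z-r)^3=z^3-3z^2r+3zr^2-r^3\equiv r^3-3r^3+3r^3-r^3=0 .
\]
Since $M$ is radical, $z-r\in M$ and $z\in B$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}, except for integral closedness]
By Proposition~\ref{prop:A}, $A$ is a $(2,3)$-closed quasi-local domain of dimension one with residue field $k$ and quotient field $k(x,y)$. By Lemma~\ref{lem:BM} and Proposition~\ref{prop:B}, the map $\rho\colon B\to D$ satisfies the hypotheses of Proposition~\ref{prop:module}, which gives $P\in\mathcal P(A[X,T])$ of rank $2$ that is not stably free. For $n\ge2$ the module $P\otimes_{A[X,T]}A[X,T,X_3,\dots,X_n]$ is not stably free either, since setting $X_3=\dots=X_n=0$ recovers $P$. As $A$ is quasi-local, a module extended from $A$ would be free. So these modules are not extended, and the Conjecture is false.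
\end{proof}

\section{Integral closedness of $A$}\label{sec:normal}

An element $z$ integral over $A$ has a constant residue at each $v\in S$. To conclude that $z\in k+M$ we need these constants to agree, and this follows from a connectedness statement, which is a second consequence of Lemma~\ref{lem:lift}.

\begin{lemma}\label{lem:conn}
For every model $Y$ the set $F=\{q_0\}\cup\bigcup_{E\in\mathcal E}E$ is connected.
\end{lemma}

\begin{proof}
Suppose that $F=F_1\sqcup F_2$ with $F_1,F_2$ closed, $q_0\in F_1$ and $F_2\ne\emptyset$. Each curve of $\mathcal E$ lies in $F_1$ or in $F_2$, so $F_2$ is a union of such curves; fix one, $E\subseteq F_2$. Since $E_0$ meets $\pi^{-1}(o)$ only in $q_0$, the support of $Z$ is the disjoint union of the closed sets $F_1\cup E_0$ and $F_2$. So there is a section of $\mathcal Q$ over $Y$ that equals the class of $\omega$ on $Y\setminus(F_1\cup E_0)$ and $0$ on $Y\setminus F_2$. By Lemma~\ref{lem:lift} with $W=\mathbb A^2$ it lifts to $\theta=\beta\omega$ with $\beta\in R$. The form $\theta$ is regular at the generic point of $E_0$, so $f\mid\beta$, and $\theta=(\beta/f)\,dx\wedge dy$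 is regular on all of $Y$. Hence the section of $\mathcal Q$ is zero and $\omega$ is regular along $E$. This contradicts $\operatorname{ord}_E\omega=d(E)-\operatorname{ord}_Ef<0$.
\end{proof}

\begin{proposition}\label{prop:normal}
The ring $A$ is integrally closed.
\end{proposition}

\begin{proof}
Let $0\ne z\in K$ be integral over $A$. For $v\in S$ we have $A\subseteq\mathcal O_v$, so $v(z)\ge0$. The residues of the elements of $A=k+M$ at $v$ lie in $k$, so the residue of $z$ is algebraic over $k$, hence in $k$. Let $c=\bar z\in k$ be the residue at $v_0$. Given $v\in S'$, take a model with a curve $E$ such that $v=\operatorname{ord}_E$, and blow up further until $z$ is defined at all points over $o$ (Lemma~\ref{lem:indet}). By Lemma~\ref{lem:values}, $z$ is constant on each curve of $\mathcal E$ and $z(q_0)=c$. The level sets of $z$ on $F$ are thus finitely many disjoint closed sets, so by Lemma~\ref{lem:conn} there is only one, and $z=c$ on $E$.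

Put $\zeta=z-c$ and assume $\zeta\neq0$. Then $v(\zeta)>0$ for all $v\in S$, and $\zeta$ satisfies a monic equation over $A$. Write each coefficient as an element of $k$ plus an element of $M$. Since $\zeta\in\mathcal O_S$, we obtain a monic polynomial over $k$ whose value at $\zeta$ lies in $M$; write it as $t^jq(t)$ with $q(0)\ne0$. Then $v(q(\zeta))=0$ for all $v\in S$, so $q(\zeta)$ is a unit of $\mathcal O_S$ and $\zeta^j\in M$. As $1\notin M$ we have $j\ge1$, and $\zeta\in M$ because $M$ is radical. Thus $z\in k+M=A$.
\end{proof}

This completes the proof of Theorem~\ref{thm:counter}.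

\section{One variable}\label{sec:onevar}

\begin{proof}[Proof of Theorem~\ref{thm:onevar}]
Let $M$ be the maximal ideal of $A$, $\kappa=A/M$, $K$ the quotient field, and fix $0\ne a\in M$. The only primes of $A$ are $0$ and $M$, so $M=\sqrt{aA}$ and $A[1/a]=K$. Let $P\in\mathcal P(A[X])$ have rank $r\ge1$, and put $\mathcal R=A\langle X\rangle$ and $Q=P\otimes\mathcal R$. It suffices to show that $Q$ is free: then $P$ is extended from $A$ by Theorem~\ref{thm:quillen}(iii), hence free. The gain in passing to $\mathcal R$ is that the fiber $\kappa[X]$ over $M$ shrinks to the field $\kappa(X)$, so that $Q$ can be trivialized on two open sets.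

\emph{Step 1: two trivializations.} The ring $\mathcal R_a$ is a localization of $K[X]$, hence a principal ideal domain, so $Q_a$ is free. The ring $\mathcal R/a\mathcal R=(A/aA)\langle X\rangle$ is quasi-local, since the ideal generated by $M$ consists of nilpotent elements and has quotient $\kappa\langle X\rangle=\kappa(X)$. In the localization $\mathcal R_{1+a\mathcal R}$ the element $a$ lies in the Jacobson radical and the quotient by $a$ is again $\mathcal R/a\mathcal R$, so this localization is quasi-local and $Q$ becomes free over it. As $Q$ is finitely presented, $Q_s$ is free over $\mathcal R_s$ for some $s\in1+a\mathcal R$. Here $s\ne0$ because $a$ is not a unit of $\mathcal R$, and $a\mathcal R+s\mathcal R=\mathcal R$.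

Choose isomorphisms $\phi\colon\mathcal R_a^r\to Q_a$ and $\psi\colon\mathcal R_s^r\to Q_s$, and let $\gamma=\psi^{-1}\phi\in GL_r(\mathcal R_{as})$. If $\gamma=\gamma_s\gamma_a$ with $\gamma_s\in GL_r(\mathcal R_s)$ and $\gamma_a\in GL_r(\mathcal R_a)$, then $\psi\gamma_s$ and $\phi\gamma_a^{-1}$ agree over $\mathcal R_{as}$ and glue to an isomorphism $\mathcal R^r\to Q$. So we have to split $\gamma$.

\emph{Step 2: the determinant.} This is the only place where $(2,3)$-closedness enters. By Theorem~\ref{thm:swan}, $\operatorname{Pic}A[X]=\operatorname{Pic}A=0$, so $\bigwedge^rP$ is free and $\bigwedge^rQ=\mathcal R\epsilon$. The maps $\bigwedge^r\phi$ and $\bigwedge^r\psi$ send the standard generator to $u_a\epsilon$ and $u_s\epsilon$, with $u_a\in\mathcal R_a^*$ and $u_s\in\mathcal R_s^*$, and $\det\gamma=u_a/u_s$. Dividing the first basis vectors by $u_a$ and $u_s$, we may assume $\gamma\in SL_r(\mathcal R_{as})$.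

\emph{Step 3: $\gamma$ is a product of elementary matrices.} We have $\mathcal R_{as}=\Sigma^{-1}K[X]$ for a multiplicative set $\Sigma$, and this ring is Euclidean. Indeed, each nonzero element is a unit times a polynomial $b$ none of whose prime factors divides an element of $\Sigma$. This $b$ is unique up to $K^*$; call $\deg b$ the size of the element. Units do not change sizes, so it is enough to divide $c/w$, with $c\in K[X]$ and $w\in\Sigma$, by such a $b$. Since $w$ is prime to $b$, it is invertible modulo $b$, so $c=wc'+bq'$ in $K[X]$ with $c'=0$ or $\deg c'<\deg b$. Then $c/w=c'+b\,(q'/w)$, and the size of $c'\ne0$ is at most $\deg c'$. Over a Euclidean domain, row reduction shows that $SL_r$ is generated by the matrices $E_{ij}(c)$, $i\ne j$, which differ from $I$ by the entry $c$ in position $(i,j)$. Write $\gamma=\prod_lE_{i_lj_l}(c_l)$ and put $\gamma(t)=\prod_lE_{i_lj_l}(c_lt)\in SL_r(\mathcal R_{as}[t])$. Then $\gamma(0)=I$ and $\gamma(1)=\gamma$.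

\emph{Step 4: splitting.} We cut the path $\gamma(t)$ at a point $c$ that is highly divisible by $s$ while $1-c$ is highly divisible by $a$. For indeterminates $\lambda,\nu$ the matrix $G(\lambda,\nu)=\gamma(\lambda+\nu)\gamma(\lambda)^{-1}$ has determinant $1$ and equals $I$ at $\nu=0$, so $G=I+\sum_{j\ge1}\nu^jG_j(\lambda)$ with finitely many matrices $G_j$ over $\mathcal R_{as}[\lambda]$. Choose $N$ such that all $s^NG_j$ have entries in $\mathcal R_a[\lambda]$ and all $a^NG_j$ have entries in $\mathcal R_s[\lambda]$. For $\lambda_0,\nu_0\in\mathcal R$ it follows that $G(\lambda_0,\nu_0)\in SL_r(\mathcal R_a)$ if $\nu_0\in s^N\mathcal R$, and $G(\lambda_0,\nu_0)\in SL_r(\mathcal R_s)$ if $\nu_0\in a^N\mathcal R$. Since $a^N\mathcal R+s^N\mathcal R=\mathcal R$, there is $c\in s^N\mathcal R$ with $1-c\in a^N\mathcal R$, and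
\[
\gamma=\bigl[\gamma(1)\gamma(c)^{-1}\bigr]\bigl[\gamma(c)\gamma(0)^{-1}\bigr]=G(c,1-c)\,G(0,c)\in SL_r(\mathcal R_s)\,SL_r(\mathcal R_a).
\]
So $Q$ is free.
\end{proof}

\section{The height condition}\label{sec:height}

To treat $n$ variables we invert the monic polynomials in the last one and apply Quillen patching over $A\langle X_n\rangle$. At the maximal ideal generated by $M$ we meet the ring $A(X)=A[X]_{M[X]}$ in place of $A$, with one variable fewer. Its dimension is $\operatorname{ht}M[X]$, so the induction needs a class of rings in which this height is one and remains one. Let $\mathcal C$ be the class of rings satisfying the hypotheses of Theorem~\ref{thm:height}.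

\begin{lemma}\label{lem:stable}
If $A\in\mathcal C$, then $A(X)\in\mathcal C$.
\end{lemma}

\begin{proof}
The ring $A(X)$ is a quasi-local domain with maximal ideal $MA(X)$ and dimension $\operatorname{ht}M[X]=1$. The prime $MA(X)[X_1,\dots,X_n]$ is the localization of $M[X,X_1,\dots,X_n]$ at the set $A[X]\setminus M[X]$, so it has the same height, namely $1$.

By Theorem~\ref{thm:swan} the maps from $\operatorname{Pic}A$ to $\operatorname{Pic}A[X]$ and to $\operatorname{Pic}A[X,Y_1,\dots,Y_m]$ are isomorphisms. Hence so is $\operatorname{Pic}A[X]\to\operatorname{Pic}A[X][Y_1,\dots,Y_m]$ for all $m$, and $A[X]$ is $(2,3)$-closed, again by Theorem~\ref{thm:swan}. Let $z\in K(X)$ with $z^2=p/u$ and $z^3=q/u$, where $p,q\in A[X]$ and $u\in A[X]\setminus M[X]$. Then $(uz)^2=up$ and $(uz)^3=u^2q$ lie in $A[X]$, so $uz\in A[X]$ and $z\in A(X)$.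
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:height}]
\emph{The extension property.} We show by induction on $n$ that for all $A\in\mathcal C$ every $P\in\mathcal P(A[X_1,\dots,X_n])$ is free. For $n=0$ this holds because $A$ is quasi-local, and for $n=1$ it is Theorem~\ref{thm:onevar}. Let $n\ge2$, and put $\underline X'=X_1,\dots,X_{n-1}$, $\mathcal R=A\langle X_n\rangle$ and $P'=P\otimes\mathcal R[\underline X']$.

Let $\mathfrak n$ be a maximal ideal of $\mathcal R$; then $\mathfrak n\cap A$ is $M$ or $0$. In the first case $\mathfrak n=M\mathcal R$, because $\mathcal R/M\mathcal R=(A/M)(X_n)$ is a field. Monic polynomials lie outside $M[X_n]$, so $\mathcal R_{\mathfrak n}=A(X_n)$. This ring is in $\mathcal C$ by Lemma~\ref{lem:stable}, and $P'_{\mathfrak n}$ is free over $\mathcal R_{\mathfrak n}[\underline X']$ by induction. In the second case $\mathcal R_{\mathfrak n}$ contains $K$ and is the localization of $K[X_n]$ at a prime, that is, a field or a discrete valuation ring, and $P'_{\mathfrak n}$ is free by Theorem~\ref{thm:quillen}(i). By Theorem~\ref{thm:quillen}(ii), $P'$ is extended from the $\mathcal R$-module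
\[
P'/(\underline X')P'=\bigl(P/(\underline X')P\bigr)\otimes_{A[X_n]}\mathcal R ,
\]
which is free by Theorem~\ref{thm:onevar}. So $P'$ is free. Put $A'=A[\underline X']$. A monic polynomial in $A[X_n]$ is monic in $A'[X_n]$, so $\mathcal R[\underline X']\subseteq A'\langle X_n\rangle$ and $P\otimes A'\langle X_n\rangle$ is free. By Theorem~\ref{thm:quillen}(iii), $P$ is extended from $P/X_nP\in\mathcal P(A')$, which is free by induction.

\emph{The case $\dim A[\underline X]=n+1$.} The primes $M[\underline X]+(X_1,\dots,X_i)$, $1\le i\le n$, form a chain of $n$ further primes above $M[\underline X]$, so $\operatorname{ht}M[\underline X]+n\le\dim A[\underline X]=n+1$. As $M[\underline X]\ne0$, the height is one. For Noetherian $A$ one has $\dim A[\underline X]=n+\dim A=n+1$.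

\emph{The Pr\"ufer case.} Let the integral closure $\bar A$ of $A$ be a Pr\"ufer domain, which means that its localizations at primes are valuation rings. Let $Q\subsetneq M[\underline X]$ be a prime; we show $Q=0$. The prime $Q\cap A$ is $0$ or $M$, and it is not $M$ because $Q\not\supseteq M[\underline X]$. So $Q\cap A=0$. The extension $A[\underline X]\subseteq\bar A[\underline X]$ is integral, so by lying over and going up there are primes $Q'\subseteq N'$ of $\bar A[\underline X]$ over $Q\subseteq M[\underline X]$. Put $\mathfrak n=N'\cap\bar A$; it lies over $M$. The primes $\mathfrak n[\underline X]\subseteq N'$ both lie over $M[\underline X]$, so they are equal by incomparability. Likewise $0\subseteq Q'\cap\bar A$ both lie over the zero ideal of $A$, so $Q'\cap\bar A=0$. Let $V=\bar A_{\mathfrak n}$. Then $Q''=Q'V[\underline X]$ is a prime contained in $\mathfrak nV[\underline X]$, and $Q''\cap V=0$. Suppose $0\ne h\in Q''$. Since $V$ is a valuation ring, some coefficient $d\ne0$ of $h$ divides all the others, so $h=dh'$ where $h'$ has a coefficient $1$. As $d\notin Q''$, we get $h'\in Q''\subseteq\mathfrak nV[\underline X]$,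 which is impossible. So $Q''=0$, and hence $Q'=0$ and $Q=0$.
\end{proof}

\begin{remark}
The ring $A$ of Theorem~\ref{thm:counter} violates the height hypothesis already for $n=1$. Let $Q$ be the kernel of $A[X]\to K$, $X\mapsto y/x$. It is a nonzero prime, because $y/x$ lies in the quotient field of $A$, and $Q\cap A=0$. At the valuation $w_1\in S'$ of Example~\ref{ex:vals} the elements of $A$ have their residues in $k=A/M$, while the residue $u$ of $y/x$ is transcendental over $k$. If $p\in Q$, then taking residues in $p(y/x)=0$ shows that the image of $p$ in $k[X]$ vanishes at $u$, so $p\in M[X]$. Thus $0\subsetneq Q\subsetneq M[X]$ and $\operatorname{ht}M[X]\ge2$.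
\end{remark}

\begin{thebibliography}{9}

\bibitem{Hartshorne}
Hartshorne, Ch.~V.3.

\bibitem{LN}
\emph{Lecture Notes in Pure and Applied Mathematics},
\texttt{http://web2.mat.uniroma3.it/\allowbreak users/\allowbreak fontana/\allowbreak Marco\_Fontana\_\allowbreak Salah-Eddine\_Kabbaj\_\allowbreak Sylvia\_WieganBookFi.org.pdf.zip}

\bibitem{Swan}
Swan, \emph{On seminormality}, J. Algebra \textbf{67} (1980).

\end{thebibliography}
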